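
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem*{conventions}{Conventions}


\title{Locally path connected metrizable connectifications}

\begin{abstract}
Let $X$ be a nonempty metrizable space in which no point has a compact neighborhood. We show that $X$ is a dense subspace of a metrizable, path connected, locally path connected space $Y$. This gives a positive answer, in both the Tychonoff and the metrizable version, to the question whether $X$ has a locally connected connectification. The space $Y$ can be chosen completely metrizable with dense remainder $Y\setminus X$, and this stronger property characterizes the absence of points of local compactness. If $\operatorname{Ind}X=0$, then the space $Y$ of the first statement can be chosen to be an $\mathbb R$-tree. In general, a zero-dimensional irreducible perfect preimage of $X$ is attached to an explicit tree in an $\ell_1$-space, and the fibers are then collapsed.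
\end{abstract}


\section{The question and the answer}

A \emph{connectification} of a space $X$ is a connected space $Y$ containing $X$ as a dense subspace. The rationals have the connectification $\mathbb R$, which is also metrizable and locally connected. When can one hope for such a $Y$ in general? A point $x\in X$ is a \emph{point of local compactness} of $X$ if $x$ has a compact neighborhood in $X$. No new points can be placed near such a point.

\begin{lemma}\label{lem:room}
Let $X$ be a dense subspace of a Hausdorff space $Y$, and let $N$ be a compact neighborhood of $x$ in $X$. Then $x$ has an open neighborhood $G$ in $Y$ with $G\subset N$.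
\end{lemma}

\begin{proof}
Choose $G$ open in $Y$ with $x\in G\cap X\subset N$. Since $N$ is compact, it is closed in the Hausdorff space $Y$. Since $X$ is dense and $G$ is open, $G\subset\overline{G\cap X}\subset N$.
\end{proof}

Two obstructions follow. If $N$ is compact and open in $X$ with $\emptyset\ne N\ne X$, then the lemma, applied at each point of $N$, shows that $N$ is open in every Hausdorff $Y$ containing $X$ densely. It is also closed there, so $X$ has no Hausdorff connectification at all. And if $X$ fails to be locally connected at a point $x$ of local compactness, then so does every such $Y$, because $Y$ and $X$ coincide on a neighborhood of $x$. Both obstructions disappear if $X$ has no point of local compactness. For such spaces the following is asked in \cite{source}.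

\begin{question}
Let $X$ be a nonempty metric space with no points of local compactness. Does $X$ have a locally connected connectification that is \textup{(a)} Tychonoff? \textup{(b)} metrizable?
\end{question}

There is a reason to expect a positive answer. In a metrizable space without points of local compactness, every nonempty open set contains an infinite set that is closed and discrete in the whole space. Such a set has no limit points in $X$, so limit points may be added to it freely, and this can be done everywhere and at every scale. The difficulty is to add enough points to make $Y$ locally connected while keeping $Y$ metrizable and not changing the topology of $X$. Moreover, nothing is assumed about the dimension, the weight or the connected subsets of $X$. We prove that the answer is yes.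

\begin{theorem}\label{thm:main}
Let $X$ be a nonempty metrizable space with no point of local compactness. Then there is a metrizable, path connected, locally path connected \textup{(}hence connected and locally connected\textup{)} space $Y$ containing $X$ as a dense subspace.
\end{theorem}

This answers (b), and it answers (a) because metrizable spaces are Tychonoff. The construction yields more.

\begin{theorem}\label{thm:equiv}
For a nonempty metrizable space $X$ the following are equivalent:
\begin{enumerate}
\item[(1)] $X$ has no point of local compactness;
\item[(2)] $X$ is a dense subspace of some Hausdorff space $Y$ with $Y\setminus X$ dense in $Y$;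
\item[(3)] $X$ is a dense subspace of a completely metrizable, path connected, locally path connected space $Y$ with $Y\setminus X$ dense in $Y$.
\end{enumerate}
In \textup{(3)} the weights automatically satisfy $w(Y)=w(X)$.
\end{theorem}

An \emph{$\mathbb R$-tree} is a geodesic metric space that is $0$-hyperbolic; equivalently, any two of its points are joined by a unique arc, and this arc is isometric to an interval. (The definition of $0$-hyperbolicity is recalled in Section \ref{sec:tree}.)

\begin{theorem}\label{thm:zero}
Let $X$ be a nonempty space with no point of local compactness that is a subspace of a countable product of discrete spaces \textup{(}equivalently, $X$ is metrizable with $\operatorname{Ind}X=0$\textup{)}. Then the space $Y$ in Theorem \textup{\ref{thm:main}} can be taken to be an $\mathbb R$-tree.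
\end{theorem}

\subsection*{Plan} Section \ref{sec:baire} sketches the case $X=\mathbb N^{\mathbb N}$; the main idea, a tree whose ends form the space $X$ and whose new points are limits of closed discrete sequences of $X$, is already visible there. Section \ref{sec:tree} builds this tree over any zero-dimensional space whose clopen sets can be split into infinitely many pieces, and proves Theorem \ref{thm:zero}. For general $X$ we take a zero-dimensional perfect preimage $E\to X$ (Section \ref{sec:preimage}), build the tree over $E$, and collapse the fibers. For the collapsing map to be perfect, the fibers close to the tree must be small. Section \ref{sec:split} arranges the splitting so that they are, and Section \ref{sec:collapse} carries out the collapse and proves Theorem \ref{thm:main}. Section \ref{sec:complete} proves Theorem \ref{thm:equiv}.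

\begin{conventions}
$\mathbb N=\{0,1,2,\dots\}$. For a set $\Lambda$, $\ell_1(\Lambda)$ is the Banach space of functions $z:\Lambda\to\mathbb R$ with $\|z\|=\sum_w|z_w|<\infty$; $\delta_w$ is the unit vector at $w$, and $\operatorname{supp}z=\{w:z_w\ne0\}$. A space is locally path connected if every point has a neighborhood base of path connected sets; equivalently, path components of open sets are open. A map is \emph{perfect} if it is continuous and closed and has compact fibers; preimages of compact sets under perfect maps are compact.
\end{conventions}

\section{A model case: the space $\mathbb N^{\mathbb N}$}\label{sec:baire}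

This section explains the construction in the simplest case. Full proofs, in greater generality, are given in Section \ref{sec:tree}.

Fix once and for all a sequence of \emph{heights} $c_k\in(0,1]$, $k\in\mathbb N$, such that
\begin{equation}\label{eq:heights}
|c_k-c_{k+1}|\to0,\qquad\text{and every } s\in[0,1]\text{ is the limit of some subsequence of }(c_k).
\end{equation}
For example, let $c_k=\max\bigl(|\sin\sqrt k|,\frac1{k+1}\bigr)$. Since $\sqrt{k+1}-\sqrt k\to0$, consecutive differences tend to $0$. Also, for $s\in[0,1]$ one can choose $k_m$ with $|\sqrt{k_m}-(\arcsin s+2\pi m)|\to0$, so that $c_{k_m}\to s$.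

Let $X=\mathbb N^{\mathbb N}$. For a finite sequence $s=(s_0,\dots,s_{n-1})$ let $X_s$ be the clopen set of all $x\in X$ extending $s$. It is the union of the disjoint nonempty open sets $X_{sk}$, $k\in\mathbb N$, where $sk$ is $s$ followed by $k$. So $X_s$ is not compact, and points chosen one from each $X_{sk}$ have no limit point in $X$. We give them limits by arranging the pieces $X_{sk}$ along a segment.

Take a trunk of length $1$. For each $k$ attach, at height $c_k$ of the trunk, a twig of length $2^{-k-1}$, and let this twig be the trunk of a copy of the whole tree, scaled by $2^{-k-1}$ (Figure \ref{fig:tree}). Thus the twigs are indexed by the finite sequences $s$, the trunk being the twig of the empty sequence, and twig $s$ has length $\ell_s=2^{-\sum_i(s_i+1)}$. A point $x\in X$ climbs the trunk to height $c_{x_0}$, turns into twig $x_0$, climbs to relative height $c_{x_1}$ on it, turns again, and so on. In coordinates, work in $\ell_1$ over the set of finite sequences and put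
\[
f(x)=\sum_{n\ge0}c_{x_n}\ell_{x|n}\,\delta_{x|n},\qquad x|n=(x_0,\dots,x_{n-1}).
\]
Twig $s=(s_0,\dots,s_{m-1})$ is the segment of all vectors $\sum_{i<m}c_{s_i}\ell_{s|i}\delta_{s|i}+r\delta_s$ with $0\le r\le\ell_s$. Let $T$ be the union of all twigs, and let $R=T\cup f(X)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[very thick] (0,0)--(0,4);
\node[below] at (0,0) {$0$};
\node[left] at (0,3.4) {$c_0$};
\draw[thick] (0,3.4)--(2,3.4);
\node[right] at (2,3.4) {twig $0$};
\draw[thick] (0,2.6)--(-1,2.6);
\node[left] at (-1,2.6) {twig $1$};
\node[right] at (0,2.6) {$c_1$};
\draw[thick] (0,1.8)--(0.5,1.8);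
\node[right] at (0.5,1.8) {twig $2$};
\draw[thick] (0,1.2)--(-0.25,1.2);
\node[left] at (-0.25,1.2) {twig $3$};
\draw[thick] (0,0.7)--(0.125,0.7);
\draw (1.7,3.4)--(1.7,4.4);
\draw (1.3,3.4)--(1.3,2.9);
\draw (0.9,3.4)--(0.9,3.65);
\draw (0.6,3.4)--(0.6,3.28);
\draw (-0.85,2.6)--(-0.85,3.1);
\draw (-0.65,2.6)--(-0.65,2.35);
\draw (-0.45,2.6)--(-0.45,2.72);
\draw (0.42,1.8)--(0.42,2.05);
\draw (0.3,1.8)--(0.3,1.68);
\end{tikzpicture}
\caption{The tree over $\mathbb N^{\mathbb N}$ (schematic; attaching heights not to scale). Twig $k$ has length $2^{-k-1}$, is attached to the trunk at height $c_k$, and is the trunk of a copy of the whole tree scaled by $2^{-k-1}$. A sequence $x$ is represented by the end of the infinite path that turns into twig $x_0$, then into its twig $x_1$, and so on.}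
\label{fig:tree}
\end{figure}

\emph{The image of $X$ is dense in $R$.} If $x_0=k$, then $f(x)$ differs from the attaching point $c_k\delta_\emptyset$ by a vector of norm at most $\sum_{n\ge1}\ell_{x|n}\le2^{-k-1}(1+\frac12+\cdots)=2^{-k}$. Given $s\in[0,1]$, choose $k_j\to\infty$ with $c_{k_j}\to s$ and points $x^j$ with first term $k_j$. Then $f(x^j)\to s\,\delta_\emptyset$. So every point of the trunk is the limit of a sequence in $f(X)$ and, by self-similarity, so is every point of every twig. This is where the twigs have to shrink and the heights have to be dense.

\emph{$f$ is an embedding.} If $y|(n+1)=x|(n+1)$, then $f(x)$ and $f(y)$ agree in the coordinates $x|0,\dots,x|n$, and the remaining parts have norm at most $2\cdot2^{-n-1}$ each. Conversely, $f(x)$ has a positive coordinate at $x|n$, because all heights are positive, while $f(y)$ has coordinate $0$ there unless $y$ extends $x|n$. So $f(y)\to f(x)$ forces $y\to x$.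

\emph{$R$ is path connected and locally path connected.} The paths leading from the root $0$ to two points $a,b\in R$ run together for a while and then separate for good (one of them may end where they separate). After the separation no coordinate is increased along both of them. Hence $\|a-b\|$ is exactly the length of the path from $a$ down to the branching point and up to $b$. So this path stays in every ball centered at $a$ that contains $b$, and all balls are path connected.

Thus $R$ is a metrizable, locally path connected connectification of $\mathbb N^{\mathbb N}$. The property $|c_k-c_{k+1}|\to0$ was not used; it will be needed when fibers are collapsed.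

\section{The tree over a split zero-dimensional space}\label{sec:tree}

In this section $E$ is a nonempty subspace of a product $\prod_{n\ge1}A_n$ of discrete spaces. Let $\mathcal P_n$ be the partition of $E$ into nonempty sets according to the first $n$ coordinates, $\mathcal P_0=\{E\}$. The members of $\bigcup_n\mathcal P_n$ are clopen and form a base of $E$, and any two of them are nested or disjoint. The metric $\rho(x,y)=2^{-\min\{i:x_i\ne y_i\}}$ (for $x\ne y$) is compatible, and members of $\mathcal P_n$ have $\rho$-diameter less than $2^{-n}$. We shall use twice the following fact:
\begin{equation}\label{eq:maximal}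
\parbox{0.8\textwidth}{if $\mathcal U\subset\bigcup_n\mathcal P_n$, then the maximal members of $\mathcal U$ are pairwise disjoint and have the same union as $\mathcal U$.}
\end{equation}
Indeed, a member of $\mathcal P_n$ is properly contained in at most $n$ members of $\bigcup_m\mathcal P_m$, so every member of $\mathcal U$ lies in a maximal one.

In place of $X_s=\bigcup_kX_{sk}$ we need a way to cut clopen sets into infinitely many pieces. A \emph{splitting} of $E$ assigns to every nonempty clopen set $w\subset E$ a partition of $w$ into nonempty clopen sets $w_0,w_1,w_2,\dots$. A nonempty compact open set cannot be split in this way. This is the only obstacle.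

\begin{lemma}\label{lem:simplesplit}
If $E$ has no point of local compactness, then $E$ has a splitting.
\end{lemma}

\begin{proof}
Let $w$ be nonempty and clopen. It is not compact, since otherwise its points would be points of local compactness. So it contains an infinite closed discrete set $\{x_0,x_1,\dots\}$ of distinct points. Let $\mathcal U$ consist of the members of $\bigcup_n\mathcal P_n$ that are contained in $w$ and contain at most one $x_k$. Then $\bigcup\mathcal U=w$, and by \eqref{eq:maximal} the maximal members of $\mathcal U$ partition $w$ into open sets. For $k\ge1$ let $w_k$ be the one containing $x_k$, and let $w_0\ni x_0$ be the union of all the others. These sets are nonempty, open and partition $w$, so they are clopen.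
\end{proof}

Fix a splitting of $E$ for the rest of the section.

\subsection*{Cells} We define partitions $\Lambda_n$ of $E$ into nonempty clopen sets, the \emph{cells of level $n$}, and lengths $\ell_w$ of cells. Let $\Lambda_0=\{E\}$ and $\ell_E=1$. Given $\Lambda_n$, let $\Lambda_{n+1}$ consist of all nonempty sets
\[
u=w_k\cap P,\qquad w\in\Lambda_n,\ k\ge0,\ P\in\mathcal P_{n+1}.
\]
The cell $u$ determines $w$ and $k$. It is called a \emph{child} of $w$ with \emph{label} $k$, and we put
\begin{equation}\label{eq:length}
\ell_u=2^{-k-1}\ell_w\le\tfrac12\ell_w .
\end{equation}
Intersecting with $P$ makes cells of level $n$ have $\rho$-diameter less than $2^{-n}$. There may now be many children with the same label $k$; all of them will be attached at the same point. Since all pieces $w_k$ are nonempty, children are proper subsets of their parents, so the $\Lambda_n$ are pairwise disjoint. Put $\Lambda=\bigcup_n\Lambda_n$. This is a tree under the child relation, distinct children of a cell are disjoint, and $\ell_w\le2^{-n}$ for $w\in\Lambda_n$.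

For $x\in E$ let $w^n(x)$ be the cell of level $n$ containing $x$, and let $\kappa_n(x)$ be the label of $w^{n+1}(x)$, that is, the $k$ with $x\in(w^n(x))_k$. Define $f:E\to\ell_1(\Lambda)$ by
\[
f(x)=\sum_{n\ge0}c_{\kappa_n(x)}\,\ell_{w^n(x)}\,\delta_{w^n(x)} .
\]
Since all $c_k$ are positive, $f(x)_w>0$ if and only if $x\in w$. By \eqref{eq:length},
\begin{equation}\label{eq:tail}
\sum_{v\in\Lambda,\,v\subset u}f(x)_v\le\ell_u\bigl(1+\tfrac12+\tfrac14+\cdots\bigr)=2\ell_u\qquad\text{for }x\in u\in\Lambda .
\end{equation}

\subsection*{The tree} Let $w\in\Lambda_m$ have ancestors $E=w^0\supset w^1\supset\dots\supset w^m=w$, each a child of the preceding one, and let $k_i$ be the label of $w^{i+1}$. Put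
\[
b_w=\sum_{i<m}c_{k_i}\ell_{w^i}\delta_{w^i},\qquad e_w=\{b_w+s\,\delta_w:0\le s\le\ell_w\},
\]
\[
T=\bigcup_{w\in\Lambda}e_w,\qquad R=T\cup f(E)\subset\ell_1(\Lambda).
\]
So $e_E$ is the trunk, and a child $u$ of $w$ with label $k$ contributes a segment $e_u$ of length $2^{-k-1}\ell_w$, attached to $e_w$ at the point $b_u=b_w+c_k\ell_w\delta_w$. The space $R$ carries the metric of the norm.

\begin{lemma}\label{lem:points}
A vector $z\in\ell_1(\Lambda)$ belongs to $R$ if and only if
\begin{enumerate}
\item[(i)] $\operatorname{supp}z$ is empty or a finite or infinite chain $w^0=E,w^1,w^2,\dots$, each cell a child of the preceding one, and $0<z_w\le\ell_w$ for $w\in\operatorname{supp}z$;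
\item[(ii)] if $w^{i+1}\in\operatorname{supp}z$ has label $k$, then $z_{w^i}=c_k\ell_{w^i}$;
\item[(iii)] if $\operatorname{supp}z$ is infinite, then $\bigcap_iw^i\ne\emptyset$.
\end{enumerate}
Moreover, $z\in T$ if and only if $z\in R$ and $\operatorname{supp} z$ is finite. In particular $T\cap f(E)=\emptyset$.
\end{lemma}

\begin{proof}
The vector $f(x)$ has the infinite support $w^0(x),w^1(x),\dots$ and satisfies (i)--(iii). The vector $b_w+s\delta_w$, with $w\in\Lambda_m$, has support $w^0,\dots,w^m$ if $s>0$ and $w^0,\dots,w^{m-1}$ if $s=0$, and it satisfies (i) and (ii) since $c_k\in(0,1]$. Conversely, let $z$ satisfy (i)--(iii). If the support is empty, $z=0=b_E\in T$. If it is $w^0,\dots,w^m$, then $z=b_{w^m}+z_{w^m}\delta_{w^m}\in e_{w^m}$. If it is infinite and $x\in\bigcap_iw^i$, then $w^i=w^i(x)$ and, by (ii), $z=f(x)$.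
\end{proof}

\begin{proposition}\label{prop:embed}
The map $f:E\to R$ is an embedding, and both $f(E)$ and $T$ are dense in $R$.
\end{proposition}

\begin{proof}
\emph{Continuity.} If $y$ lies in the open set $w^{n+1}(x)$, then $f(x)$ and $f(y)$ agree in all coordinates of level at most $n$. By \eqref{eq:tail}, $\|f(x)-f(y)\|\le 4\cdot2^{-n-1}$.

\emph{Injectivity and continuity of the inverse.} Let $f(x_j)\to f(x)$. For every $n$ we have $f(x)_{w^n(x)}>0$, hence $f(x_j)_{w^n(x)}>0$ and $x_j\in w^n(x)$ for large $j$. As $\operatorname{diam}_\rho w^n(x)\to0$, it follows that $x_j\to x$. Constant sequences give injectivity.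

\emph{Density of $f(E)$.} Let $t=b_w+s\delta_w\in T$. By \eqref{eq:heights} choose $k_j\to\infty$ with $c_{k_j}\ell_w\to s$, and choose $x_j\in w_{k_j}$. The child of $w$ containing $x_j$ has length $2^{-k_j-1}\ell_w$, so by \eqref{eq:tail} $f(x_j)$ differs from $b_w+c_{k_j}\ell_w\delta_w$ by a vector of norm at most $2^{-k_j}\ell_w$. Hence $f(x_j)\to t$.

\emph{Density of $T$.} For $x\in E$ we have $b_{w^n(x)}\in T$, and $\|f(x)-b_{w^n(x)}\|\le2\ell_{w^n(x)}\to0$ by \eqref{eq:tail}.
\end{proof}

\begin{proposition}\label{prop:geodesic}
Any two points $a,b\in R$ are joined in $R$ by a path isometric to an interval of length $\|a-b\|$. Hence $R$ and all its open balls are path connected, and $R$ is locally path connected. Moreover, $R$ is an $\mathbb R$-tree.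
\end{proposition}

\begin{proof}
\emph{Climbing from the root.} Let $a\in R$ have support $w^0,w^1,\dots$ and coordinates $a_i=a_{w^i}$. Define $\sigma_a:[0,\|a\|]\to R$ by $\sigma_a(\|a\|)=a$ and
\[
\sigma_a(r)=\sum_{i<j}a_i\delta_{w^i}+\Bigl(r-\sum_{i<j}a_i\Bigr)\delta_{w^j}\qquad\text{if }\sum_{i<j}a_i\le r\le\sum_{i\le j}a_i .
\]
By Lemma \ref{lem:points}, $\sum_{i<j}a_i\delta_{w^i}=b_{w^j}$ and $a_j\le\ell_{w^j}$, so this point lies in $e_{w^j}\subset R$. All coordinates of $\sigma_a(r)$ are nonnegative and nondecreasing in $r$, and $\|\sigma_a(r)\|=r$; hence $\sigma_a$ is an isometric embedding.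

\emph{Branching.} Let $a\ne b$, and let $j$ be the first index at which the pairs (cell, coordinate) of $a$ and $b$ differ; one of the two pairs may be missing. We define a number $r^*=r^*(a,b)=r^*(b,a)$.

Case 1: both supports have the same $j$th cell $w^j$, but, say, $a_j<b_j$. Put $r^*=\sum_{i\le j}a_i$. If both supports continue, their next cells have labels $k$ and $l$ with $c_k\ell_{w^j}=a_j\ne b_j=c_l\ell_{w^j}$, so $k\ne l$. These cells are then disjoint sets, and all cells of $a$ after $w^j$ are distinct from all cells of $b$ after $w^j$. This is trivially true if one of the supports stops at $w^j$.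

Case 2: otherwise. Put $r^*=\sum_{i<j}a_i=\sum_{i<j}b_i$. Either one of the supports has no $j$th cell, or the $j$th cells are distinct. In the latter case $j\ge1$, since the $0$th cell is always $E$; so the $j$th cells are distinct children of the same cell, hence disjoint. Thus the cells of $a$ from index $j$ on are distinct from those of $b$.

In both cases $\sigma_a=\sigma_b$ on $[0,r^*]$, and computing the norm coordinate by coordinate we get
\begin{equation}\label{eq:distance}
\|a-b\|=(\|a\|-r^*)+(\|b\|-r^*).
\end{equation}
In Case 1 the coordinate $w^j$ contributes $b_j-a_j$, which is part of $\|b\|-r^*$; all other nonzero coordinates of $a-b$ are coordinates of $a$ alone or of $b$ alone.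

\emph{Paths.} Go from $a$ down along $\sigma_a$ to $\sigma_a(r^*)=\sigma_b(r^*)$ and then up along $\sigma_b$ to $b$. This path in $R$ has length $\|a-b\|$ by \eqref{eq:distance}. Parametrized by arc length it is therefore an isometric embedding of an interval, and it stays within distance $\|a-b\|$ of $a$. So every open ball around $a$ contains, with each point $b$, a path from $a$ to $b$.

\emph{$\mathbb R$-tree.} The space $R$ is geodesic by what we have proved. Recall that the \emph{Gromov product} at $0$ is $(a|b)=\frac12(\|a\|+\|b\|-\|a-b\|)$, and that $R$ is $0$-hyperbolic if $(a|c)\ge\min\{(a|b),(b|c)\}$ for all $a,b,c\in R$; one base point suffices. By \eqref{eq:distance}, $(a|b)=r^*(a,b)$, where we put $r^*(a,a)=\|a\|$. Moreover, $r^*(a,b)$ is the largest $r$ with $\sigma_a=\sigma_b$ on $[0,r]$: if $\sigma_a(r)=\sigma_b(r)$, then $\|a-b\|\le(\|a\|-r)+(\|b\|-r)$, hence $r\le (a|b)=r^*(a,b)$. If $m=\min\{r^*(a,b),r^*(b,c)\}$, then $\sigma_a=\sigma_b=\sigma_c$ on $[0,m]$, and therefore $r^*(a,c)\ge m$.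
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:zero}]
Take $E=X$ with a splitting given by Lemma \ref{lem:simplesplit}. By Propositions \ref{prop:embed} and \ref{prop:geodesic}, $Y=R$ is an $\mathbb R$-tree, it is path connected and locally path connected, and it contains the dense copy $f(X)$ of $X$.
\end{proof}

\section{A zero-dimensional irreducible perfect preimage}\label{sec:preimage}

Cells have to be clopen, and a general $X$ may have no clopen sets but $\emptyset$ and $X$. So we pass to a zero-dimensional space $E$ that maps onto $X$. The map should be perfect, so that collapsing its fibers gives back $X$. It should also be \emph{irreducible}: no closed set $A\subsetneq E$ is mapped onto $X$. Then every nonempty clopen $w\subset E$ contains whole fibers, since $E\setminus w$ is not mapped onto $X$. On the union of these fibers, $w$ can be cut by means of functions on $X$.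

\begin{proposition}\label{prop:preimage}
Let $X$ be a nonempty metrizable space. There are discrete spaces $\mathcal F_n$, $n\ge1$, a subspace $E\subset\prod_n\mathcal F_n$, and an irreducible perfect surjection $q:E\to X$. If $X$ is completely metrizable, then $E$ can be chosen closed in $\prod_n\mathcal F_n$.
\end{proposition}

\begin{proof}
Fix a compatible metric $d$ on $X$, complete if $X$ is completely metrizable. By paracompactness choose locally finite closed covers $\mathcal F_n$ of $X$ by nonempty sets of diameter at most $2^{-n}$, and let $\mathcal F_n(x)=\{F\in\mathcal F_n:x\in F\}$, a finite nonempty set. Give $\mathcal F_n$ the discrete topology and put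
\[
S=\Bigl\{(F_n)\in\prod_n\mathcal F_n:\bigcap_nF_n\ne\emptyset\Bigr\},\qquad p\bigl((F_n)\bigr)=\text{the unique point of }\bigcap_nF_n .
\]

\emph{$p$ is a perfect surjection.} If $F,G\in S$ agree in the first $N$ coordinates, then $p(F),p(G)\in F_N$, so $d(p(F),p(G))\le2^{-N}$, and $p$ is continuous. We have $p^{-1}(x)=\prod_n\mathcal F_n(x)$, which is nonempty and compact. To see that $p$ is closed, let $A\subset S$ be closed in $S$, $F^j\in A$, and $p(F^j)=x_j\to x$. For each $n$, by local finiteness, the union of the members of $\mathcal F_n$ not containing $x$ is closed, so some neighborhood of $x$ meets only members of $\mathcal F_n$ that contain $x$. Hence $F^j_n\in\mathcal F_n(x)$ for large $j$. As $\mathcal F_n(x)$ is finite for each $n$, a diagonal subsequence of $(F^j)$ converges to some $F\in\prod_n\mathcal F_n(x)=p^{-1}(x)\subset S$. Then $F\in A$, and $x=p(F)\in p(A)$.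

\emph{Irreducibility.} Order the closed sets $A\subset S$ with $p(A)=X$ by inclusion. The intersection of a chain of such sets is again of this kind, since it meets each fiber $p^{-1}(x)$ in the intersection of a chain of nonempty compact sets. By Zorn's lemma there is a minimal such set $E$. Put $q=p|_E$. It is perfect, as the restriction of a perfect map to a closed subspace, and irreducible by minimality.

\emph{Complete case.} Let $d$ be complete and let $F\in\prod_n\mathcal F_n$ be in the closure of $S$. For each $N$ some element of $S$ agrees with $F$ in the first $N$ coordinates, so $F_1\cap\dots\cap F_N\ne\emptyset$. Since the $F_n$ are closed with diameters tending to $0$, completeness gives $\bigcap_nF_n\ne\emptyset$, that is, $F\in S$. So $S$ is closed in $\prod_n\mathcal F_n$, and hence so is $E$.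
\end{proof}

\section{Splitting along fibers}\label{sec:split}

From now until the end of Section \ref{sec:collapse}, $X$ is a nonempty metrizable space with no point of local compactness, and $q:E\to X$ is as in Proposition \ref{prop:preimage}. A \emph{fiber} is a set $q^{-1}(x)$ with $x\in X$. Section \ref{sec:tree} applies to $E$, once a splitting has been chosen.

\subsection*{What the splitting must achieve} We want to collapse each set $f(K)$, $K$ a fiber, to a point, by a closed map. Suppose that points $a_j$ in fibers $K_j$ satisfy $f(a_j)\to t\in T$, while for other points $b_j\in K_j$ the images $f(b_j)$ stay at a positive distance from $t$. Let $F$ be the closure of $\{f(b_j):j\ge1\}$ in $R$. Then $t\notin F$, and since $t$ is not identified with any other point, its image does not belong to the image of $F$. But the image of $F$ contains the images of all $f(a_j)$, and these converge to the image of $t$. So the collapsing map is not closed. Hence we need: \emph{if $f(a_j)\to t\in T$, then the sets $f(K_j)$ become small.}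

Which fibers come close to a point $t$ of a segment $e_w$? Those that meet a piece $w_k$ with $k$ large, because then the twigs belonging to $w_k$ are short; and, if $t$ is the attaching point of a child $u$ of $w$, those that meet a piece $u_{k'}$ with $c_{k'}$ small. All heights are positive, so then $k'$ is large. In both cases the fiber meets a piece with a large label. Its image is small if it stays in the same cell and meets only pieces with neighboring labels, whose twigs are short and attached at almost the same height. This explains the two conditions in Lemma \ref{lem:split} and the condition $|c_k-c_{k+1}|\to0$. One cannot ask that all fibers meeting $w$ stay in $w$: if $X$ is connected and $w$ is clopen with $\emptyset\ne w\ne E$, then the closed sets $q(w)$ and $q(E\setminus w)$ cover $X$, hence intersect, and some fiber meets both $w$ and $E\setminus w$. Such fibers will meet $w$ only in the piece $w_0$.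

\subsection*{The splitting} We begin with two separation lemmas, one for $E$ and one for $X$.

\begin{lemma}\label{lem:separate}
If $A,B\subset E$ are disjoint closed sets, then there is a clopen $C$ with $A\subset C\subset E\setminus B$.
\end{lemma}

\begin{proof}
Let $\mathcal U$ consist of the members of $\bigcup_n\mathcal P_n$ that miss $A$ or miss $B$. They cover $E$, so by \eqref{eq:maximal} the maximal members of $\mathcal U$ partition $E$ into open sets. Let $C$ be the union of those that meet $A$; these miss $B$.
\end{proof}

\begin{lemma}\label{lem:function}
Let $X$ be a metrizable space with no point of local compactness, and let $O\subset X$ be nonempty and open. Then there are points $x_0,x_1,\dots$ of $O$ and a continuous function $h:X\to[0,\infty)$ such that $h=0$ on $X\setminus O$ and $h(x_k)=k$ for all $k\ge0$.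
\end{lemma}

\begin{proof}
Choose a nonempty open $V$ with $\overline V\subset O$. As $X$ has no point of local compactness, $\overline V$ is not compact. So it contains an infinite set $\{x_0,x_1,\dots\}$ of distinct points that is closed and discrete in $X$. This set and $X\setminus O$ are disjoint closed sets, so the function that is $0$ on $X\setminus O$ and $k$ at $x_k$ is continuous on their union, which is closed. By Tietze's theorem for real-valued functions, after taking absolute values, it extends to a continuous $h:X\to[0,\infty)$.
\end{proof}

\begin{lemma}\label{lem:split}
There is a splitting of $E$ such that for every nonempty clopen $w\subset E$ and every fiber $K$: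
\begin{enumerate}
\item[$(\alpha)$] if $K\cap w_k\ne\emptyset$ for some $k\ge1$, then $K\subset w$;
\item[$(\beta)$] if $K\cap w_k\ne\emptyset\ne K\cap w_l$, then $|k-l|\le1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $w$ be nonempty and clopen. The idea is to cut $w$ along a function that is constant on fibers, unbounded on $w$, and positive only on fibers contained in $w$.

The set $O=X\setminus q(E\setminus w)$ is open because $q$ is closed, and it is nonempty because $q$ is irreducible. It consists of the points whose fibers are contained in $w$; in particular $q^{-1}(O)\subset w$. Let $x_k\in O$ and $h$ be as in Lemma \ref{lem:function}, and put $g=h\circ q$. Then $g$ is constant on fibers, and $\{g>0\}\subset q^{-1}(O)\subset w$.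

For $k\ge1$ the closed sets $\{g\ge k\}$ and $\{g\le k-1\}$ are disjoint, so by Lemma \ref{lem:separate} there is a clopen $C_k$ with
\[
\{g\ge k\}\subset C_k\subset\{g>k-1\}.
\]
Then $C_{k+1}\subset\{g>k\}\subset C_k\subset w$, and $\bigcap_kC_k=\emptyset$. Let $w_0=w\setminus C_1$ and $w_k=C_k\setminus C_{k+1}$ for $k\ge1$. These sets are clopen and partition $w$. They are nonempty: on $q^{-1}(x_k)\subset w$ the function $g$ equals $k$, so $q^{-1}(x_k)$ is disjoint from $C_{k+1}$ and, if $k\ge1$, contained in $C_k$; thus $q^{-1}(x_k)\subset w_k$ for all $k\ge0$. Moreover,
\[
w_k\subset\{k-1<g<k+1\}\qquad(k\ge0).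
\]
Now let $K$ be a fiber, and let $r$ be the value of $g$ on $K$. If $K$ meets $w_k$, then $k$ lies in the interval $(r-1,r+1)$. Two integers in this interval differ by at most $1$, which gives $(\beta)$. If moreover $k\ge1$, then $r>k-1\ge0$, so $K\subset\{g>0\}\subset w$, which gives $(\alpha)$.
\end{proof}

A fiber on which $g$ is not an integer may be cut by some $C_k$, since a clopen set need not be a union of fibers; this is why $(\beta)$ allows two labels. Irreducibility cannot be omitted: for $X=\mathbb N^{\mathbb N}$ and the perfect projection $X\times\{0,1\}\to X$, the clopen set $w=X\times\{0\}$ contains no whole fiber, so $(\alpha)$ would force $w_k=\emptyset$ for all $k\ge1$.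

\section{Collapsing the fibers}\label{sec:collapse}

Fix a splitting as in Lemma \ref{lem:split}, and let $\Lambda$, $f$, $T$ and $R=T\cup f(E)$ be as in Section \ref{sec:tree}. Let $\mathcal D$ be the decomposition of $R$ into the compact sets $f(K)$, $K$ a fiber, and the singletons $\{t\}$, $t\in T$. Let $Y=R/\mathcal D$ be the quotient space and $\pi:R\to Y$ the quotient map.

\begin{lemma}\label{lem:diam}
Let $v\in\Lambda$, $k\ge1$, and let $K$ be a fiber that meets $v_k$. Then
\[
\operatorname{diam}f(K)\le\eta_k:=2\Bigl(\max_{l\ge 0,\,|l-k|\le1}|c_l-c_k|+2^{-k+1}\Bigr),
\]
and $\eta_k\to0$ as $k\to\infty$.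
\end{lemma}

\begin{proof}
By $(\alpha)$ and $(\beta)$, $K\subset v$ and $K\subset\bigcup_{|l-k|\le1}v_l$. For $e\in K\cap v_l$ the vector $f(e)$ differs from $b_v+c_l\ell_v\delta_v$ by a vector of norm at most $2\cdot2^{-l-1}\ell_v\le2^{-k+1}$, by \eqref{eq:tail} applied to the child of $v$ containing $e$. Since $\ell_v\le1$, all points of $f(K)$ are within $\max_l|c_l-c_k|+2^{-k+1}$ of the point $b_v+c_k\ell_v\delta_v$. Finally, $\eta_k\to0$ by \eqref{eq:heights}.
\end{proof}

Note that $\eta_k$ does not depend on the cell $v$. This is used in the following lemma, where the cells vary with $j$.

\begin{lemma}\label{lem:small}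
Let $t\in T$, $a_j\in E$, $f(a_j)\to t$, and let $K_j$ be the fiber containing $a_j$. Then $\operatorname{diam}f(K_j)\to0$.
\end{lemma}

\begin{proof}
It suffices to show that every subsequence has a further subsequence along which the diameters tend to $0$; we do not change the notation when passing to subsequences. If $t\ne0$, let $w$ be the last cell of $\operatorname{supp}t$. Since $t_w>0$, we have $a_j\in w$ for large $j$. If $t=0$, let $w=E$. Let $a_j\in w_{k_j}$, and let $u_j\subset w_{k_j}$ be the child of $w$ containing $a_j$. After passing to a subsequence, either $k_j\to\infty$ or $k_j=k$ is constant.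

If $k_j\to\infty$, Lemma \ref{lem:diam} with $v=w$ gives $\operatorname{diam}f(K_j)\le\eta_{k_j}\to0$.

If $k_j=k$ is constant, go one level up the tree: let $a_j\in(u_j)_{k'_j}$. Since $t_{u_j}=0$,
\[
c_{k'_j}\,2^{-k-1}\ell_w=c_{k'_j}\ell_{u_j}=f(a_j)_{u_j}\le\|f(a_j)-t\|\to0 ,
\]
so $c_{k'_j}\to0$. As all $c_i$ are positive, $k'_j\to\infty$. Lemma \ref{lem:diam} with $v=u_j$ gives $\operatorname{diam}f(K_j)\le\eta_{k'_j}\to0$.
\end{proof}

\begin{proposition}\label{prop:perfect}
The map $\pi:R\to Y$ is perfect and $Y$ is Hausdorff.
\end{proposition}

\begin{proof}
\emph{$\pi$ is closed.} Let $F\subset R$ be closed. We show that $\pi^{-1}(\pi(F))$ is closed. Let $p_j\to p$ in $R$, where $p_j\in D_j\in\mathcal D$ and there are points $b_j\in D_j\cap F$. We must show that the element of $\mathcal D$ containing $p$ meets $F$. If $D_j\subset T$ for infinitely many $j$, then $p_j=b_j\in F$ for these $j$, and $p\in F$. Otherwise we may assume that $D_j=f(K_j)$ with a fiber $K_j$, $p_j=f(a_j)$ and $b_j=f(b'_j)$ with $a_j,b'_j\in K_j$.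

If $p=f(a)$, then $a_j\to a$ because $f$ is an embedding, hence $q(b'_j)=q(a_j)\to q(a)$. The set $q^{-1}(\{q(a)\}\cup\{q(a_j):j\ge1\})$ is compact because $q$ is perfect. So along a subsequence $b'_j\to b'$ with $q(b')=q(a)$. Then $f(b')\in F$ lies in the same element of $\mathcal D$ as $p$.

If $p=t\in T$, then $\|b_j-p_j\|\le\operatorname{diam}f(K_j)\to0$ by Lemma \ref{lem:small}. Hence $b_j\to t$ and $t\in F$.

\emph{$Y$ is Hausdorff.} Let $y\ne y'$ in $Y$. The disjoint compact sets $\pi^{-1}(y)$ and $\pi^{-1}(y')$ have disjoint open neighborhoods $U$ and $U'$ in the metric space $R$. As $\pi$ is closed, $Y\setminus\pi(R\setminus U)$ and $Y\setminus\pi(R\setminus U')$ are open; they contain $y$ and $y'$, respectively. A common point $z$ would satisfy $\emptyset\ne\pi^{-1}(z)\subset U\cap U'=\emptyset$. So they are disjoint.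

The map $\pi$ is continuous, closed and has compact fibers, so it is perfect.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Perfect images of metrizable spaces are metrizable \cite[Theorem 4.4.15]{Engelking}, so $Y$ is metrizable by Proposition \ref{prop:perfect}. It is path connected as a continuous image of $R$ (Proposition \ref{prop:geodesic}).

\emph{Local path connectedness} passes to quotients. Let $C$ be a path component of an open set $U\subset Y$. A path component of $\pi^{-1}(U)$ that meets $\pi^{-1}(C)$ is mapped to a path connected subset of $U$ meeting $C$, hence into $C$. So $\pi^{-1}(C)$ is a union of path components of $\pi^{-1}(U)$. These are open in $R$, since $R$ is locally path connected. Therefore $\pi^{-1}(C)$ is open, and so is $C$.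

\emph{$Y$ contains $X$.} The set $f(E)$ is a union of elements of $\mathcal D$. Hence $\pi(A\cap f(E))=\pi(A)\cap\pi(f(E))$ for closed $A\subset R$, and $\pi|_{f(E)}:f(E)\to\pi(f(E))$ is a closed continuous surjection, in particular a quotient map. The map $q\circ f^{-1}:f(E)\to X$ is also a closed continuous surjection, hence a quotient map, and both maps have the same fibers $f(q^{-1}(x))$. So $\pi(f(E))$ is homeomorphic to $X$. It is dense in $Y$ because $f(E)$ is dense in $R$ (Proposition \ref{prop:embed}).
\end{proof}

The remainder is dense as well. Identify $X$ with $\pi(f(E))$. Since $T$ is dense in $R$ by Proposition \ref{prop:embed},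
\begin{equation}\label{eq:remainder}
Y\setminus X=\pi(T)\quad\text{is dense in }Y .
\end{equation}

\section{Completeness and the converse}\label{sec:complete}

We prove Theorem \ref{thm:equiv}. The implication (3)$\Rightarrow$(2) is trivial. For (2)$\Rightarrow$(1), suppose $X$ has a point of local compactness. Then by Lemma \ref{lem:room} some nonempty open subset of $Y$ is contained in $X$, so $Y\setminus X$ is not dense in $Y$. The statement about weights holds because weight equals density for metrizable spaces, and $X$ is dense in $Y$: if $\operatorname{dens}$ denotes density, then $w(Y)=\operatorname{dens}(Y)\le\operatorname{dens}(X)=w(X)\le w(Y)$.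

It remains to prove (1)$\Rightarrow$(3). We make the construction complete at each stage, starting with $X$ itself. Not every completion of $X$ will do, because it may acquire points of local compactness, as $\mathbb Q\subset\mathbb R$ shows. The remedy is a finer choice of metric: we add to a given metric terms that keep every nonempty open set from being totally bounded.

\begin{lemma}\label{lem:completion}
Let $X$ be a nonempty metrizable space with no point of local compactness. Then $X$ is a dense subspace of a completely metrizable space $\hat X$ with no point of local compactness.
\end{lemma}

\begin{proof}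
Let $d$ be a compatible metric. By Bing's theorem $X$ has a base $\bigcup_{n\ge1}\mathcal B_n$ such that each $\mathcal B_n$ is a discrete family of nonempty open sets, that is, every point has a neighborhood meeting at most one member of $\mathcal B_n$. By Lemma \ref{lem:function}, for each $B\in\mathcal B_n$ there is a continuous $f_B:X\to[0,\infty)$ that vanishes off $B$ and is unbounded on $B$. By discreteness $f_n=\sum_{B\in\mathcal B_n}f_B$ is continuous, and it is unbounded on each $B\in\mathcal B_n$. Put
\[
d'(x,y)=d(x,y)+\sum_{n\ge1}2^{-n}\min\bigl(1,|f_n(x)-f_n(y)|\bigr).
\]
The series converges uniformly, so $d'$ is continuous with respect to $d$; as $d'\ge d$, it is a compatible metric. Let $\hat X$ be the completion of $(X,d')$.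

Suppose some point of $\hat X$ has a compact neighborhood. Then there is a nonempty open $G\subset\hat X$ with compact closure, and $G\cap X$ contains some $B\in\mathcal B_n$. So $B$ is $d'$-totally bounded. But $f_n$ is unbounded on $B$, so $B$ contains an infinite set on which the values of $f_n$ are pairwise at least $1$ apart. The pairwise $d'$-distances in this set are at least $2^{-n}$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:Rcomplete}
In the setting of Section \textup{\ref{sec:tree}}, if $E$ is closed in $\prod_nA_n$, then $R$ is closed in $\ell_1(\Lambda)$.
\end{proposition}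

\begin{proof}
Let $z_j\in R$ and $z_j\to z$. We verify the conditions of Lemma \ref{lem:points} for $z$. The bounds $0\le z_w\le\ell_w$ are inherited from the $z_j$. If $z_v>0$, then $v\in\operatorname{supp}z_j$ for large $j$. By (i) and (ii) all proper ancestors of $v$ are then in $\operatorname{supp}z_j$, with positive coordinates that are prescribed by (ii) and do not depend on $j$. Hence they are in $\operatorname{supp}z$ with the same coordinates. Any two cells in $\operatorname{supp}z$ lie together in $\operatorname{supp}z_j$ for large $j$, so, if distinct, one is an ancestor of the other. Thus $\operatorname{supp}z$ is empty or a chain as in (i), and (ii) holds. Finally, let the chain $w^0,w^1,\dots$ be infinite. The $w^i$ are nonempty decreasing clopen sets whose $\rho$-diameters tend to $0$. The metric $\rho$ is complete on $E$, because the same formula defines a complete metric on $\prod_nA_n$, and $E$ is closed there. So $\bigcap_iw^i\ne\emptyset$, which is (iii).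
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:equiv}, \textup{(1)}$\Rightarrow$\textup{(3)}]
Let $\hat X$ be as in Lemma \ref{lem:completion}. If $Y\supset\hat X$ has the properties in (3) with respect to $\hat X$, then it has them with respect to $X$: $X$ is dense in $\hat X$, hence in $Y$, and $Y\setminus X\supset Y\setminus\hat X$. So we may assume that $X$ is completely metrizable.

By Proposition \ref{prop:preimage} we can carry out the construction of Sections \ref{sec:split} and \ref{sec:collapse} with a space $E$ that is closed in $\prod_n\mathcal F_n$. By Proposition \ref{prop:Rcomplete}, $R$ is completely metrizable. Recall that a Tychonoff space is \emph{\v{C}ech-complete} if it is a $G_\delta$-set in some compactification, and that a metrizable space is \v{C}ech-complete if and only if it is completely metrizable \cite[Theorem 4.3.26]{Engelking}. Perfect maps preserve \v{C}ech-completeness \cite[Theorem 3.9.10]{Engelking}. So the space $Y=\pi(R)$, which is metrizable by the proof of Theorem \ref{thm:main}, is completely metrizable. By that proof $Y$ is also path connected and locally path connected and contains $X$ as a dense subspace, and $Y\setminus X$ is dense in $Y$ by \eqref{eq:remainder}.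
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Connectedness and local connectedness of topological groups and extensions},
\texttt{http://cmuc.karlin.mff.cuni.cz/}\allowbreak\texttt{pdf/cmuc9904/alastkac.pdf}.

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\end{thebibliography}

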